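\title{Central extensions of compact Lie groups by finite groups and the second homology of $BG^\delta$}

\begin{abstract}
Let $G$ be a compact connected Lie group with simple Lie algebra and let $G^\delta$ be the same group with the discrete topology. We prove that $H_2(BG^\delta;M)\to H_2(BG;M)$ is an isomorphism for every finite trivial module $M$, as Milnor's conjecture predicts. The main step is that every central extension of a simply connected compact semisimple group, viewed as an abstract group, by a finite abelian group splits. One-parameter subgroups lift uniquely to such an extension. We show that these lifts are compatible by a computation with half-turns for $SU(2)$, by the vanishing of a triangle holonomy on $S^4$, $\mathbb{CP}^2$ and $S^6$ in rank two, and by the simple connectivity of the spherical building in rank at least three. We also treat Lie groups whose semisimple quotient is of compact type, and show that for compact groups of positive dimension the map is an isomorphism exactly when $M$ is torsion.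
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $G$ be a Lie group and let $G^\delta$ be the group $G$ with the discrete topology. The identity map $G^\delta\to G$ is a continuous homomorphism, so it induces a map of classifying spaces $BG^\delta\to BG$. The space $BG$ classifies principal $G$-bundles, while $BG^\delta$ classifies bundles with locally constant transition functions. The latter is an Eilenberg--MacLane space, so $H_*(BG^\delta;M)$ is the homology of the abstract group $G$ with coefficients in $M$. The question is how much of the homology of $BG$ the abstract group determines. Unless stated otherwise, $G$ acts trivially on $M$, and we use freely the universal coefficient sequence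
\[
0\to H_i(Y;\mathbb Z)\otimes M\to H_i(Y;M)\to \operatorname{Tor}(H_{i-1}(Y;\mathbb Z),M)\to 0 .
\]
The two one-dimensional connected groups show what to expect.

\begin{example}\label{ex:line}
Let $G=\mathbb R$. Then $BG$ is contractible. The group $\mathbb R^\delta$ is the direct limit of its finitely generated subgroups $\mathbb Z^k$, whose classifying spaces are tori, so $H_i(B\mathbb R^\delta;\mathbb Z)=\Lambda^i_{\mathbb Z}\mathbb R$. For $i\ge1$ this is a nonzero $\mathbb Q$-vector space. If $M$ is finite, both $-\otimes M$ and $\operatorname{Tor}(-,M)$ kill $\mathbb Q$-vector spaces, and $\operatorname{Tor}(\mathbb Z,M)=0$, so $H_i(B\mathbb R^\delta;M)=0$ for all $i\geq 1$.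
\end{example}

\begin{example}\label{ex:circle}
Let $G=U(1)$, so that $H_2(BG;\mathbb Z)=H_2(\mathbb{CP}^\infty;\mathbb Z)\cong\mathbb Z$. For every abelian group $\Gamma$ one has $H_2(B\Gamma;\mathbb Z)=\Lambda^2_{\mathbb Z}\Gamma$. Since $U(1)$ is divisible, so is $H_2(BG^\delta;\mathbb Z)$, and the map $H_2(BG^\delta;\mathbb Z)\to H_2(BG;\mathbb Z)$ is zero. For finite $M$ the divisible group disappears and $H_2(BG^\delta;M)=\operatorname{Tor}(U(1),M)=\operatorname{Tor}(\mathbb Q/\mathbb Z,M)\cong M$, which is also $H_2(BG;M)$.
\end{example}

Integral homology of $BG^\delta$ is thus far from that of $BG$, but in these examples the difference consists of divisible groups, which finite coefficients do not see. The same happens in degree one for any connected $G$: the abelianization of $G$ is generated by images of one-parameter subgroups, hence divisible, so $H_1(BG^\delta;M)=0=H_1(BG;M)$ for finite $M$. Milnor's conjecture, Conjecture Q5 in \cite{SC}, asserts that this is the general pattern: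
\begin{quote}
\emph{for a Lie group $G$ and a finite trivial module $M$, the natural map $H_*(BG^\delta;M)\to H_*(BG;M)$ is an isomorphism.}
\end{quote}
According to \cite{SC}, the conjecture has been verified for solvable groups, and the general case reduces to the case of $G$ connected, simple and nonabelian, where it is trivial for $H_0$ and $H_1$. For $H_2$ it is valid, roughly, for quasi-split algebraic groups over $\mathbb R$ or $\mathbb C$, such as $SL(2,\mathbb R)$, $SL(2,\mathbb C)$ and split groups, and also for $SO(3,\mathbb R)$ and $SU(2,\mathbb C)$. The case of $H_2$ of a compact simple Lie group of rank greater than one is stated there as open. This is the problem we consider; simple means that the Lie algebra is simple, so a finite center is allowed, as for $SU(n)$.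

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $G$ be a compact connected Lie group with simple Lie algebra, of any rank, and let $M$ be a finite trivial module. Then
\[
H_2(BG^\delta;M)\to H_2(BG;M)\cong\pi_1(G)\otimes M
\]
is an isomorphism.
\end{theorem}

In degree two the homology of a group $\Gamma$ is controlled by central extensions: for an abelian group $A$, the group $H^2(B\Gamma;A)$ classifies the extensions $1\to A\to E\to\Gamma\to1$ with $A$ central, and the zero class is the split extension. When $G$ is simply connected, $H_2(BG;M)=0$, so the following theorem is the statement to expect, and it carries most of the work.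

\begin{theorem}\label{thm:split}
Let $K$ be a simply connected compact semisimple Lie group and $A$ a finite abelian group. Every central extension of abstract groups $1\to A\to E\to K\to1$ splits. Consequently $H_2(BK^\delta;\mathbb Z)$ is divisible, and $H_1(BK^\delta;M)=H_2(BK^\delta;M)=0$ for every finite trivial module $M$.
\end{theorem}

\begin{remark}
Let $G$ be compact, connected and semisimple, with universal cover $\tilde G$, which is compact by Weyl's theorem. Let $E$ be an abstract central extension of $G$ by a finite group $A$. By Theorem~\ref{thm:split} the pullback of $E$ to $\tilde G$ splits, which gives a homomorphism $\sigma:\tilde G\to E$ over $G$. The map $(g,a)\mapsto\sigma(g)a$ identifies $E$ with the quotient of $\tilde G\times A$ by $\{(z,\sigma(z)^{-1}):z\in\pi_1(G)\}$. So every such extension is a covering group of $G$, possibly disconnected.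
\end{remark}

The method gives three further statements. Recall that the radical $\operatorname{rad}\mathfrak g$ of a Lie algebra is its largest solvable ideal, and that a semisimple real Lie algebra is of compact type if its Killing form is negative definite. A $\pi_0(G)$-module defines local systems on $BG$ and $BG^\delta$ through $\pi_1(BG^\delta)=G\to\pi_0(G)=\pi_1(BG)$.

\begin{theorem}\label{thm:general}
Let $G$ be a Lie group, with $\pi_0(G)$ arbitrary, such that $\mathfrak g/\operatorname{rad}\mathfrak g$ is zero or of compact type. Let $M$ be a $\pi_0(G)$-module that is torsion as an abelian group. Then $H_i(BG^\delta;M)\to H_i(BG;M)$ is an isomorphism for $i\le2$ and surjective for $i=3$.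
\end{theorem}

\begin{theorem}\label{thm:torsion}
Let $G$ be a compact Lie group of positive dimension and $M$ a trivial $G$-module. Then $H_2(BG^\delta;M)\to H_2(BG;M)$ is an isomorphism if and only if $M$ is torsion. If $M$ is not torsion, the map is not injective.
\end{theorem}

\begin{corollary}\label{cor:integral}
Let $G\neq1$ be compact, connected and semisimple. Then $H_2(BG^\delta;\mathbb Z)\cong D\oplus\pi_1(G)$, where $D=\ker\bigl(H_2(BG^\delta;\mathbb Z)\to H_2(BG;\mathbb Z)\bigr)$ is divisible and has $\mathbb Q$ as a quotient. For an abelian group $N$, the map $\operatorname{Hom}(\pi_1(G),N)=H^2(BG;N)\to H^2(BG^\delta;N)$ is injective. It is bijective if and only if $N$ has no nonzero divisible subgroup.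
\end{corollary}

\subsection*{Plan of the proof}
Theorem~\ref{thm:split} is proved by induction on the rank. Section~\ref{sec:lifts} lifts one-parameter subgroups canonically, and Section~\ref{sec:su2} assembles the lifts by hand for $SU(2)$. For larger groups we let $E$ act on an $A$-covering of a simply connected $K$-space whose stabilizers are already known to lift; such an action splits $E$ (Section~\ref{sec:cover}). The stabilizers come from Levi subgroups (Section~\ref{sec:levi}) or from smaller simply connected groups. In rank two the space is $S^4$, $\mathbb{CP}^2$ or $S^6$, and the covering must be built from parallel transports (Sections~\ref{sec:cover} and~\ref{sec:ranktwo}). In rank at least three the space is the spherical building (Section~\ref{sec:building}). Section~\ref{sec:fiber} passes to $BG$ and proves Theorems~\ref{thm:main} and~\ref{thm:general}, and Section~\ref{sec:infinite} treats coefficients that are not torsion.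

\section{Canonical lifts}\label{sec:lifts}

In Sections~\ref{sec:lifts}--\ref{sec:building}, $A$ is a finite abelian group of order $n$, written multiplicatively, $G$ is a connected Lie group with Lie algebra $\mathfrak g$, and $\pi:E\to G$ is a surjective homomorphism of abstract groups whose kernel $A$ is central in $E$. The group $E$ carries no topology. It acts through $\pi$ on everything on which $G$ acts. A \emph{lift} of a homomorphism $\phi:D\to G$ is an abstract homomorphism $\hat\phi:D\to E$ with $\pi\hat\phi=\phi$. We say that a group $D$ \emph{has property} (S) if every central extension of the abstract group $D$ by $A$ splits. In that case every homomorphism $\phi:D\to G$ has a lift, because a splitting of the pullback $\{(d,e):\phi(d)=\pi(e)\}\subset D\times E$ is the same as a lift.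

The finiteness of $A$ enters the whole proof of Theorem~\ref{thm:split} through the next lemma, and afterwards only to make a free action of $A$ a covering action.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] If $D$ is a connected Lie group, every abstract homomorphism $D\to A$ is trivial, and a homomorphism $D\to G$ has at most one lift.
\item[(b)] Let $\phi_1:D_1\to G$ and $\phi_2:D_2\to G$ be homomorphisms from connected Lie groups whose images commute elementwise. Then $\pi^{-1}(\phi_1(D_1))$ and $\pi^{-1}(\phi_2(D_2))$ commute elementwise.
\item[(c)] Every homomorphism $\phi:\mathbb R\to G$ has exactly one lift.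
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The elements $\exp X=(\exp(X/n))^n$ generate $D$ and are killed by any homomorphism to $A$. If $\hat\phi,\hat\phi'$ are two lifts, then $d\mapsto\hat\phi(d)\hat\phi'(d)^{-1}$ takes values in the central subgroup $A$, so it is a homomorphism, hence trivial.

(b) Fix $f\in\pi^{-1}(\phi_2(D_2))$. For $d\in D_1$ choose $e\in E$ over $\phi_1(d)$. The commutator $[e,f]=efe^{-1}f^{-1}$ lies in $A$ and depends only on $d$. The identity $[ee',f]=e[e',f]e^{-1}[e,f]$ shows that $d\mapsto[e,f]$ is a homomorphism $D_1\to A$. It is trivial by (a).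

(c) The pullback $E'=\{(t,e):\phi(t)=\pi(e)\}$ is abelian by (b). So $x\mapsto x^n$ is an endomorphism of $E'$. It kills $A$, hence factors through a homomorphism $\psi:\mathbb R\to E'$, and $\psi(t)$ lies over $nt$. Then $t\mapsto\psi(t/n)$ splits $E'$. Uniqueness is (a).
\end{proof}

\begin{corollary}\label{cor:product}
If the connected Lie groups $D_1$ and $D_2$ have property \textup{(S)}, so does $D_1\times D_2$.
\end{corollary}

\begin{proof}
Given an extension of $D_1\times D_2$, let $\sigma_i$ be a lift of the inclusion of $D_i$. By Lemma~\ref{lem:basic}(b) the images of $\sigma_1$ and $\sigma_2$ commute, so $(d_1,d_2)\mapsto\sigma_1(d_1)\sigma_2(d_2)$ is a splitting.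
\end{proof}

\begin{definition}
For $X\in\mathfrak g$ let $\hat e(X)\in E$ be the value at $t=1$ of the lift of $t\mapsto\exp(tX)$. For a connected Lie subgroup $D\subset G$ let $\widehat D\subset E$ be the subgroup generated by the elements $\hat e(X)$, $X\in\operatorname{Lie}D$.
\end{definition}

The group $\widehat D$ is the only candidate for the image of a lift of $D$, and it is defined whether or not a lift exists.

\begin{lemma}\label{lem:hat}
Let $X\in\mathfrak g$, $e\in E$, $g=\pi(e)$, and let $D\subset D'$ be connected Lie subgroups of $G$.
\begin{enumerate}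
\item[(a)] The map $t\mapsto\hat e(tX)$ is a homomorphism, and $e\,\hat e(X)e^{-1}=\hat e(\operatorname{Ad}(g)X)$.
\item[(b)] $\pi(\widehat D)=D$, $\ \pi^{-1}(D)=A\widehat D$, $\ \widehat D\subset\widehat{D'}$, and $e\widehat De^{-1}=\widehat{gDg^{-1}}$.
\item[(c)] Let $\phi:S\to G$ be a continuous homomorphism from a connected Lie group, with a lift $\hat\phi$. Then $\hat\phi(S')=\widehat{\phi(S')}$ for every connected Lie subgroup $S'\subset S$.
\item[(d)] If the inclusion $D\subset G$ has a lift, then $\widehat D\cap A=1$.
\end{enumerate}
\end{lemma}

\begin{proof}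
Let $\lambda_X$ be the lift of $t\mapsto\exp(tX)$. Both $\lambda_{sX}(t)$ and $\lambda_X(st)$ lift $t\mapsto\exp(tsX)$, so $\hat e(sX)=\lambda_X(s)$. Both $e\lambda_X(t)e^{-1}$ and $\lambda_{\operatorname{Ad}(g)X}(t)$ lift $t\mapsto g\exp(tX)g^{-1}$. This proves (a), and (b) follows because $D$ is generated by $\exp(\operatorname{Lie}D)$. For (c), uniqueness gives $\hat\phi(\exp Y)=\hat e(d\phi\,Y)$ for $Y\in\operatorname{Lie}S'$; the left sides generate $\hat\phi(S')$, and the right sides generate $\widehat{\phi(S')}$ since $d\phi(\operatorname{Lie}S')=\operatorname{Lie}\phi(S')$. For (d), by (c) the image of the lift is $\widehat D$, and $\pi$ is injective on it.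
\end{proof}

\begin{example}
Let $G=E=U(1)$ and $\pi(z)=z^n$. The lift of $t\mapsto e^{it}$ is $t\mapsto e^{it/n}$, so $\widehat G=E\supset A$. A circle subgroup therefore need not lift, and simple connectivity of the ambient group has to be used to lift even a maximal torus.
\end{example}

Near the identity, $\exp X\mapsto\hat e(X)$ is a section of $\pi$. If $\exp X\exp Y=\exp Z$, then $\hat e(X)\hat e(Y)\hat e(Z)^{-1}$ lies in $A$. Were this function of $(X,Y)$ continuous, it would be trivial near the origin; but $E$ has no topology, and nothing forces continuity. What we know is that the function is invariant under conjugation and satisfies a cocycle identity, and that connected groups have no homomorphisms to $A$. The task is to find enough geometry in $G$ to deduce triviality from these facts alone.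

\section{The group $SU(2)$}\label{sec:su2}

Identify $SU(2)$ with the group $S^3$ of unit quaternions. Its Lie algebra is $\operatorname{Im}\mathbb H$, with $\operatorname{Ad}(g)X=gXg^{-1}$. For $P,R\in\operatorname{Im}\mathbb H$ we have $PR=-P\cdot R+P\times R$, so orthogonal imaginary quaternions anticommute. For $P$ in the unit sphere $S^2\subset\operatorname{Im}\mathbb H$ we have $e^{\theta P}=\cos\theta+P\sin\theta$ and $P^{-1}=-P$.

An element $P\in S^2\subset S^3$ acts on $\operatorname{Im}\mathbb H$ as the half-turn about the axis $P$. A rotation is a product of two half-turns about axes perpendicular to its own, and one of the two may be chosen freely. Two rotations of three-space have a common perpendicular axis $Q$, so they can be written as $RQ^{-1}$ and $QP^{-1}$, and $Q$ cancels in the product. The proof below carries out this cancellation in $E$.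

\begin{proposition}\label{prop:su2}
The group $SU(2)$ has property \textup{(S)}, and every element of $SU(2)$ is a commutator.
\end{proposition}

\begin{proof}
Let $G=S^3$. For $P\in S^2$ put $j(P)=\hat e(\frac\pi2P)$, an element of $E$ over $e^{\pi P/2}=P$. By Lemma~\ref{lem:hat}(a), $e\,j(P)e^{-1}=j(gPg^{-1})$ for $e\in E$ and $g=\pi(e)$.

\emph{Step 1: if $X\in\operatorname{Im}\mathbb H$ is orthogonal to $P\in S^2$, then $e^XP\in S^2$ and $\hat e(X)=j(e^XP)j(P)^{-1}$.} Put $Y=X/2$. Since $PYP^{-1}=-Y$, we have $Pe^{-Y}P^{-1}=e^Y$ and so $e^YPe^{-Y}=e^{2Y}P=e^XP$. Thus $e^XP$ is conjugate to $P$ and lies in $S^2$, and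
\[
j(e^XP)j(P)^{-1}=\hat e(Y)\,j(P)\,\hat e(-Y)\,j(P)^{-1}=\hat e(Y)\,\hat e(-PYP^{-1})=\hat e(Y)^2=\hat e(X).
\]
Also $e^X=e^YPe^{-Y}P^{-1}$ is a commutator. Every element of $S^3$ is of the form $e^X$, and some $P\in S^2$ is orthogonal to $X$; this proves the second assertion.

\emph{Step 2: a section that is multiplicative away from $-1$.} Let $U=S^3\setminus\{-1\}$. Every $x\in U$ is $e^X$ for a unique $X$ with $|X|<\pi$, and $X$ is a real multiple of the imaginary part of $x$. Put $s(x)=\hat e(X)$; then $\pi s(x)=x$ and $s(1)=1$. We claim that
\begin{equation}\label{eq:local}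
s(x)s(y)=s(xy)\qquad\text{whenever }x,\ y,\ xy\in U .
\end{equation}
Write $x=e^X$, $y=e^{X'}$, $xy=e^{X''}$ with $|X|,|X'|,|X''|<\pi$. Choose $Q\in S^2$ orthogonal to $X$ and $X'$, and put $R=xQ$ and $P=y^{-1}Q=e^{-X'}Q$. Both lie in $S^2$ by Step 1. The vector $P$ is a combination of $Q$ and $X'Q=X'\times Q$, so $P\perp X'$, and $e^{X'}P=Q$. Step 1 gives $s(x)=j(R)j(Q)^{-1}$ and $s(y)=j(Q)j(P)^{-1}$, hence $s(x)s(y)=j(R)j(P)^{-1}$. On the other hand $xy=RP^{-1}=-RP=P\cdot R+P\times R$. So $X''$ is a multiple of $P\times R$, hence orthogonal to $P$, and $e^{X''}P=R$. Step 1 gives $s(xy)=j(R)j(P)^{-1}$, which proves \eqref{eq:local}. In particular $s(x^{-1})=s(x)^{-1}$.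

\emph{Step 3: extension to $S^3$.} For $g\in S^3$ write $g=xy$ with $x,y\in U$ and put $f(g)=s(x)s(y)$. To see that this does not depend on the factorization, let $xy=x'y'$ with all four factors in $U$ and put $z=x^{-1}x'=yy'^{-1}$. If $z\in U$, then \eqref{eq:local} gives $s(x')=s(x)s(z)$ and $s(y)=s(z)s(y')$, so $s(x)s(y)=s(x)s(z)s(y')=s(x')s(y')$. If $z=-1$, choose $x''\notin\{-1,-g,-x,-x'\}$ and put $y''=x''^{-1}g$. Then $x'',y''\in U$ and $x^{-1}x'',\,x'^{-1}x''\in U$, so the factorization $g=x''y''$ gives the same value as each of the other two.

Given $g,h\in S^3$, choose $x\notin\{-1,-g,-gh\}$ and put $y=x^{-1}g$, $w=x^{-1}gh$. Then $x,y,w\in U$ and $g=xy$, $h=y^{-1}w$, $gh=xw$. Hence $f(g)f(h)=s(x)s(y)s(y)^{-1}s(w)=f(gh)$. Since $\pi f=\mathrm{id}$, the map $f$ splits $E$.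
\end{proof}

For $SO(3)$ the proposition fails. In the extension $S^3\to SO(3)$ one has $\hat e(X)=e^X$, so the two logarithms $\pm\frac\pi2P$ of the half-turn about $P$ have the different canonical lifts $\pm P$. In $S^3$ the only point without a unique shortest logarithm is $-1$, and Step 3 avoids a single point easily.

\section{Splitting by coverings, and the group $\operatorname{Spin}(5)$}\label{sec:cover}

In higher rank two elements have no common perpendicular, and we replace the computation in the group by an action on a space. An action of $A$ on a space $Z$ is a \emph{covering action} if every point has an open neighborhood $U$ with $aU\cap U=\emptyset$ for $a\ne1$; then $Z\to Z/A$ is a covering.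

\begin{lemma}\label{lem:S}
Let $E$ act by homeomorphisms on a space $Z$. Suppose that the action of $A$ is a covering action and that $Z/A$ is connected, locally path connected and simply connected. Then $E\to G$ splits.
\end{lemma}

\begin{proof}
Each component of $Z$ is a connected covering of $Z/A$, hence maps homeomorphically onto it. So each component meets each $A$-orbit exactly once, and $A$ permutes the components simply transitively. Fix a component $Z_0$ and define $\chi(e)\in A$ by $eZ_0=\chi(e)Z_0$. Since $A$ is central, $ee'Z_0=e\chi(e')Z_0=\chi(e')\chi(e)Z_0$. Thus $\chi:E\to A$ is a homomorphism with $\chi|_A=\mathrm{id}$, and $\pi$ maps $\ker\chi$ isomorphically onto $G$.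
\end{proof}

A natural source for $Z$ is a homogeneous space. For the rest of this section let $\mathcal X=G/H_o$, where $H_p$ denotes the stabilizer of $p\in\mathcal X$, let $d$ be a $G$-invariant metric that induces the topology of $\mathcal X$, and assume
\begin{enumerate}
\item[(L0)] $\mathcal X$ is simply connected, $H_o$ is connected, and $\widehat H_o\cap A=1$.
\end{enumerate}
Put $\mathcal E=E/\widehat H_o$, a set with an $E$-equivariant map to $\mathcal X=E/\pi^{-1}(H_o)$, and let $\mathcal E_p$ be the fiber over $p$. The group $A$ acts simply transitively on each fiber. It acts transitively because $\pi^{-1}(H_o)=A\widehat H_o$, and freely because $ae\widehat H_o=e\widehat H_o$ gives $a=e^{-1}ae\in\widehat H_o\cap A=1$. The stabilizer in $E$ of $e\widehat H_o\in\mathcal E_p$ is $e\widehat H_oe^{-1}=\widehat H_p$. Therefore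
\begin{equation}\label{eq:fix}
\widehat H_p\ \text{fixes}\ \mathcal E_p\ \text{pointwise}.
\end{equation}
What $\mathcal E$ lacks is a topology. One obtains it from identifications of nearby fibers that are consistent around small triangles.

\begin{lemma}\label{lem:T}
Let $\varepsilon>0$. Suppose that for $d(p,q)<\varepsilon$ there are $A$-equivariant maps $t_{pq}:\mathcal E_p\to\mathcal E_q$ such that $t_{pp}=\mathrm{id}$, $\ e\,t_{pq}=t_{ep,eq}\,e$ for $e\in E$, and $t_{rp}t_{qr}t_{pq}=\mathrm{id}$ whenever $p,q,r$ have pairwise distances less than $\varepsilon$. Then $E\to G$ splits.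
\end{lemma}

\begin{proof}
Each $t_{pq}$ is a bijection, being an equivariant map of simply transitive $A$-sets. Taking $r=p$ gives $t_{qp}=t_{pq}^{-1}$, so the triangle condition reads $t_{pr}=t_{qr}t_{pq}$. Let $B(p)$ be the open ball of radius $\varepsilon/2$ about $p$, and define an $A$-equivariant bijection $\Psi_p:B(p)\times\mathcal E_p\to\mathcal E|_{B(p)}$ by $\Psi_p(q,\xi)=t_{pq}\xi$. For $q,q'\in B(p)\cap B(p')$ we have $d(q,q')<\varepsilon$, so $t_{pq'}=t_{qq'}t_{pq}$ and $t_{p'q'}=t_{qq'}t_{p'q}$, and hence $t_{p'q'}^{-1}t_{pq'}=t_{p'q}^{-1}t_{pq}$. The transition map $\Psi_{p'}^{-1}\Psi_p(q,\xi)=(q,t_{p'q}^{-1}t_{pq}\xi)$ is therefore the product of the identity with a fixed bijection $\mathcal E_p\to\mathcal E_{p'}$. With discrete fibers, the charts $\Psi_p$ define a topology on $\mathcal E$ for which $A$ acts by a covering action with quotient $\mathcal X$. The group $E$ acts by homeomorphisms, since $eB(p)=B(ep)$ and $e\Psi_p(q,\xi)=\Psi_{ep}(eq,e\xi)$. Lemma~\ref{lem:S} applies.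
\end{proof}

The maps $t_{pq}$ will come from subgroups that are already known to lift.

\begin{lemma}\label{lem:transport}
Let $S$ be a connected Lie group with property \textup{(S)}, let $\phi:S\to G$ be a continuous homomorphism with image $L$, and let $\ell\subset\mathcal X$ be an $S$-orbit whose point stabilizers in $S$ are connected. For $q,r\in\ell$, all $h\in\widehat L$ with $hq=r$ induce the same map $t^{L}_{qr}:\mathcal E_q\to\mathcal E_r$, $\xi\mapsto h\xi$. These maps are $A$-equivariant and satisfy $t^L_{qq}=\mathrm{id}$ and $t^L_{rs}t^L_{qr}=t^L_{qs}$ for $q,r,s\in\ell$. For $e\in E$ and $g=\pi(e)$ one has $e\,t^L_{qr}=t^{gLg^{-1}}_{eq,er}\,e$.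
\end{lemma}

\begin{proof}
Let $\hat\phi$ be the lift of $\phi$. By Lemma~\ref{lem:hat}(c), $\widehat L=\hat\phi(S)$. If $h=\hat\phi(s)$ and $h'=\hat\phi(s')$ both carry $q$ to $r$, then $s^{-1}s'$ lies in the stabilizer $S'$ of $q$ in $S$, which is connected. So $h^{-1}h'\in\hat\phi(S')=\widehat{\phi(S')}\subset\widehat H_q$, and $h\xi=h'\xi$ on $\mathcal E_q$ by \eqref{eq:fix}. Equivariance under $A$ holds because $A$ is central, and the two composition rules follow by taking $h=1$ and by multiplying choices of $h$. Finally $eh\xi=(ehe^{-1})e\xi$, where $ehe^{-1}\in\widehat{gLg^{-1}}$ carries $eq$ to $er$.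
\end{proof}

The simply connected compact simple groups of rank two are $SU(3)$, $Sp(2)\cong\operatorname{Spin}(5)$ and $G_2$. For $\operatorname{Spin}(5)$ these lemmas suffice.

\begin{proposition}\label{prop:spin5}
The group $\operatorname{Spin}(5)$ has property \textup{(S)}.
\end{proposition}

\begin{proof}
Let $G=\operatorname{Spin}(5)$, the double cover of $SO(5)$. For a subspace $V\subset\mathbb R^5$ of dimension at least two let $\operatorname{Spin}(V)$ be the preimage of $SO(V)$. It is connected, because a full rotation in a plane generates $\pi_1(SO(5))=\mathbb Z/2$. It is a circle, $SU(2)$, or $SU(2)\times SU(2)$ for $\dim V=2,3,4$.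

Let $\mathcal X=S^4$ with the angular metric. The stabilizer $H_o=\operatorname{Spin}(o^\perp)$ has property (S) by Proposition~\ref{prop:su2} and Corollary~\ref{cor:product}, so (L0) holds by Lemma~\ref{lem:hat}(d). For $\dim V=3$, the group $\operatorname{Spin}(V)$ is transitive on $V\cap S^4$, and the stabilizer of $p$ is the circle $\operatorname{Spin}(V\cap p^\perp)$. Lemma~\ref{lem:transport} gives maps $t^V_{pq}$ for $p,q\in V\cap S^4$.

Let $d(p,q)<\pi/2$. Then $t^V_{pq}$ is the same for all $V$ containing $p$ and $q$. For $p=q$ it is the identity. For $p\ne q$ let $Y$ be the infinitesimal rotation of the plane spanned by $p,q$ that carries $p$ to $q$ through the angle $d(p,q)$. It lies in $\operatorname{Lie}\operatorname{Spin}(V)$ for every such $V$, so $h=\hat e(Y)$ computes $t^V_{pq}$ for all of them. Call the common map $t_{pq}$. Equivariance under $E$ follows from $g\operatorname{Spin}(V)g^{-1}=\operatorname{Spin}(gV)$. Any three points $p,q,r$ lie in a common three-dimensional $V$, so $t_{rp}t_{qr}t_{pq}=t^V_{pp}=\mathrm{id}$. Lemma~\ref{lem:T} applies with $\varepsilon=\pi/2$.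
\end{proof}

\section{Levi subgroups}\label{sec:levi}

The point stabilizer $U(2)$ of $SU(3)$ on $\mathbb{CP}^2$, and the stabilizers of simplices in a building, are not simply connected, and the circle example shows that their own extensions need not split. They lift nevertheless, because their tori are generated by circles that lie in subgroups $SU(2)$ of the ambient group.

Let $G$ be compact, simply connected and semisimple, with maximal torus $T$ and simple roots $\alpha_i$, $i\in I$. We recall the standard facts. Let $X_*(T)=\operatorname{Hom}(U(1),T)$ be the lattice of continuous homomorphisms. Each root $\alpha$ has a coroot $\alpha^\vee\in X_*(T)$ and a homomorphism $\phi_\alpha:SU(2)\to G$ with $\phi_\alpha(\operatorname{diag}(z,z^{-1}))=\alpha^\vee(z)$; write $\phi_i=\phi_{\alpha_i}$. For a compact connected semisimple group the fundamental group is the quotient of $X_*(T)$ by the lattice spanned by the simple coroots. Centralizers of tori in compact connected groups are connected, and a maximal torus is its own centralizer. A compact connected group is the product of the identity component of its center and its derived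 group, which is closed, connected and semisimple.

Since $G$ is simply connected, the $\alpha_i^\vee$ form a basis of $X_*(T)$, so
\begin{equation}\label{eq:torus}
U(1)^I\to T,\qquad (z_i)\mapsto\prod_{i\in I}\alpha_i^\vee(z_i)
\end{equation}
is an isomorphism. For $J\subset I$ let $S_J$ be the identity component of $\bigcap_{j\in J}\ker\alpha_j$, let $L_J$ be the centralizer of $S_J$ in $G$, and let $K_J$ be the derived group of $L_J$. Thus $L_\emptyset=T$, $K_\emptyset=1$, and $L_J\subset L_{J'}$ for $J\subset J'$. For $G=SU(m)$, the group $L_J$ consists of the block diagonal matrices of determinant one for some block sizes $m_1,\dots,m_k$, and $K_J=\prod_l SU(m_l)$.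

\begin{lemma}\label{lem:levistructure}
The group $L_J$ is connected and $L_J=K_JT$. The group $K_J$ is simply connected and semisimple of rank $|J|$, and $K_J\cap T$ is a torus.
\end{lemma}

\begin{proof}
The group $L_J$ is the centralizer of a torus and contains $T$ as a maximal torus. Its center lies in $T$, so $L_J=K_JT$. Its roots are the roots of $G$ that vanish on $\operatorname{Lie}S_J$, that is, the roots in the span of the $\alpha_j$, $j\in J$, and these $\alpha_j$ are its simple roots. Let $T_J\subset T$ be the maximal torus of $K_J$ whose Lie algebra is spanned by the $\alpha_j^\vee$, $j\in J$. Its cocharacter lattice is the intersection of $X_*(T)=\bigoplus_I\mathbb Z\alpha_i^\vee$ with that span, namely $\bigoplus_J\mathbb Z\alpha_j^\vee$. This is the coroot lattice of $K_J$, so $\pi_1(K_J)=0$. Finally $K_J\cap T$ contains $T_J$ and lies in the centralizer of $T_J$ in $K_J$, which is $T_J$.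
\end{proof}

\begin{lemma}\label{lem:levi}
If $K_J$ has property \textup{(S)}, then the inclusion $L_J\subset G$ has a lift, and $\widehat L_J\cap A=1$.
\end{lemma}

\begin{proof}
Let $\hat\phi_i$ be the lift of $\phi_i$, which exists by Proposition~\ref{prop:su2}. The group $\pi^{-1}(T)$ is abelian by Lemma~\ref{lem:basic}(b). Hence, by \eqref{eq:torus},
\[
\sigma_T\Bigl(\prod_i\alpha_i^\vee(z_i)\Bigr)=\prod_i\hat\phi_i\bigl(\operatorname{diag}(z_i,z_i^{-1})\bigr)
\]
defines a lift of $T\subset G$. Let $\sigma_J$ be the lift of $K_J\subset G$. We use uniqueness of lifts twice. First, $\sigma_J$ and $\sigma_T$ agree on the connected group $K_J\cap T$. So $kt=k't'$, which means $k'^{-1}k=t't^{-1}\in K_J\cap T$, implies $\sigma_J(k)\sigma_T(t)=\sigma_J(k')\sigma_T(t')$, and $\sigma(kt)=\sigma_J(k)\sigma_T(t)$ is well defined on $L_J$. Second, for $t\in T$ the map $k\mapsto\sigma_T(t)^{-1}\sigma_J(tkt^{-1})\sigma_T(t)$ lifts $K_J\subset G$, so it equals $\sigma_J$. Therefore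
\[
\sigma(kt)\sigma(k't')=\sigma_J(k)\,\sigma_J(tk't^{-1})\,\sigma_T(t)\sigma_T(t')=\sigma(ktk't').
\]
The last assertion is Lemma~\ref{lem:hat}(d).
\end{proof}

\section{The groups $SU(3)$ and $G_2$}\label{sec:ranktwo}

For $SU(3)$ acting on $\mathbb{CP}^2$, the natural transport between two points is along the projective line through them. Three points need not lie on one line, so the composite around a triangle uses three different subgroups and is not trivial for formal reasons. The same holds for $G_2$ acting on $S^6$. We isolate the geometry that the two spaces share.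

\subsection*{Spaces with lines}
Let $\mathcal X=G/H_o$ carry a $G$-invariant metric $d$ with values in $[0,\pi]$, inducing its topology, and a $G$-invariant family of subsets $\ell$, called \emph{lines}. Suppose that each line has a connected subgroup $G_\ell\subset G$ with $gG_\ell g^{-1}=G_{g\ell}$, that (L0) holds, and that:
\begin{enumerate}
\item[(L1)] Two distinct points at distance less than $\pi/2$ lie on a unique line.
\item[(L2)] $G_\ell$ is the image of a continuous homomorphism $\phi_\ell:S_\ell\to G$ with $S_\ell\cong SU(2)$ or $SU(2)\times SU(2)$; the line $\ell$ is an orbit of $S_\ell$ with connected point stabilizers; and $(\ell,d)$ is a round $2$-sphere of radius $\frac12$ or $1$ with its intrinsic distance.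
\item[(L3)] If $p\notin\ell$ and $d(p,q_0)<\pi/2$ for some $q_0\in\ell$, there are $w\in\ell$ and $k\in(0,1)$ such that $\cos d(p,q)=k\cos d(w,q)$ for all $q\in\ell$, and there is a circle subgroup $C\subset G$ that fixes $p$, preserves $\ell$, and acts on $\ell$ as the full group of rotations about $w$.
\end{enumerate}
The point $w$ is the foot of the perpendicular from $p$ to $\ell$, and $C$ rotates $\ell$ about that perpendicular.

\begin{lemma}\label{lem:cp2}
These conditions hold for $G=SU(3)$ and $\mathcal X=\mathbb{CP}^2$ with projective lines.
\end{lemma}

\begin{proof}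
Define $d\in[0,\pi/2]$ by $\cos d(p,q)=|\langle u,v\rangle|$ for unit vectors $u\in p$, $v\in q$. This is the least angle between unit vectors of $p$ and $q$, so $d$ is the quotient of the angular metric of $S^5$ by the isometric action of $U(1)$. Lines are $\ell=\mathbb P(V)$ with $\dim_{\mathbb C}V=2$, and $G_\ell=S_\ell=SU(V)$.

(L0) The space $\mathbb{CP}^2$ is simply connected. The stabilizer $S(U(2)\times U(1))$ of $\mathbb Ce_3$ is $L_J$ with $|J|=1$ and $K_J=SU(2)$, so Proposition~\ref{prop:su2} and Lemma~\ref{lem:levi} apply.

(L1) Two distinct points span a unique $V$.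

(L2) The stabilizer of $\mathbb Cv$ in $SU(V)$ is a circle. The map $\mathbb Cu\mapsto 2uu^*-1$ identifies $\mathbb P(V)$ with the unit sphere in the space of traceless Hermitian operators on $V$ with inner product $\frac12\operatorname{tr}(xy)$, and $\frac12\operatorname{tr}\bigl((2uu^*-1)(2vv^*-1)\bigr)=2|\langle u,v\rangle|^2-1=\cos 2d$. So $\ell$ is a round sphere of radius $\frac12$.

(L3) Let $u=u'+u''$ be a unit vector in $p$ with $u'\in V$, $u''\in V^\perp$. Then $u''\neq0$ since $p\notin\ell$, and $u'\ne0$ since $d(p,q_0)<\pi/2$. Put $w=\mathbb Cu'$ and $k=|u'|\in(0,1)$. For a unit vector $v\in V$ we have $|\langle u,v\rangle|=|\langle u',v\rangle|=k\cos d(w,\mathbb Cv)$. Let $v'$ span $V\cap u'^\perp$, and let $\lambda\in U(1)$ act by $\lambda$ on $u'$ and $u''$ and by $\lambda^{-2}$ on $v'$. This has determinant one, fixes $p$, preserves $V$, and sends $\mathbb C(xu'+yv')$ to $\mathbb C(xu'+\lambda^{-3}yv')$. These are all the rotations of $\ell$ about $w$.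
\end{proof}

\subsection*{Triangle holonomy}
By Proposition~\ref{prop:su2}, Corollary~\ref{cor:product} and (L2), Lemma~\ref{lem:transport} gives maps $t^\ell_{qr}=t^{G_\ell}_{qr}$ for $q,r\in\ell$, with $e\,t^\ell_{qr}=t^{e\ell}_{eq,er}\,e$. For $0<d(p,q)<\pi/2$ put $t_{pq}=t^\ell_{pq}$, where $\ell$ is the line through $p$ and $q$, and put $t_{pp}=\mathrm{id}$. These maps satisfy the first two conditions of Lemma~\ref{lem:T}, and $t_{qp}=t_{pq}^{-1}$.

Call a triple $(p,q,r)$ \emph{small} if its pairwise distances are less than $\pi/2$. For a small triple, $t_{rp}t_{qr}t_{pq}$ is an $A$-equivariant self-map of $\mathcal E_p$, so it is multiplication by an element $\tau(p,q,r)\in A$. Conjugating by $t_{pq}$ gives $\tau(q,r,p)=\tau(p,q,r)$, and inverting gives $\tau(p,r,q)=\tau(p,q,r)^{-1}$. So the condition $\tau=1$ does not depend on the order of the points. It holds if two of the points coincide. It also holds if the three points lie on a line $\ell$, since by the uniqueness in (L1) all three maps are then of the form $t^\ell$.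

\begin{proposition}\label{prop:holonomy}
Under \textup{(L0)--(L3)}, $\tau(p,q,r)=1$ for every small triple, and $E\to G$ splits.
\end{proposition}

The circle $C$ of (L3) turns $\tau$ into a homomorphism $C\to A$, which must be trivial. This disposes of isosceles triangles, and it allows one vertex of any triangle to slide along a circle without changing $\tau$. We slide it until the triangle becomes isosceles at another vertex.

\begin{proof}
\emph{Step 1: sliding.} Let $p,\ell,w,k,C$ be as in (L3), and let $\ell_p=\{q\in\ell:d(p,q)<\pi/2\}$, which $C$ preserves. For $q,r\in\ell_p$ let $\tau_p(q,r)\in A$ be the element by which $t_{rp}t^\ell_{qr}t_{pq}$ acts on $\mathcal E_p$. It is defined for any distance between $q$ and $r$, and it equals $\tau(p,q,r)$ when $d(q,r)<\pi/2$. Composing the defining maps gives $\tau_p(q,s)=\tau_p(q,r)\tau_p(r,s)$. For $g\in C$, conjugation by an element of $E$ over $g$ gives $\tau_p(gq,gr)=\tau_p(q,r)$, because $g$ fixes $p$ and preserves $\ell$ and $A$ is central. Fix $q\in\ell_p$ and put $\kappa(g)=\tau_p(q,gq)$. Then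
\[
\kappa(gg')=\tau_p(q,gq)\,\tau_p(gq,gg'q)=\tau_p(q,gq)\,\tau_p(q,g'q)=\kappa(g)\kappa(g'),
\]
so $\kappa$ is trivial by Lemma~\ref{lem:basic}(a). The orbits of $C$ on $\ell$ are the level sets of $d(w,\cdot)$, which by (L3) are the level sets of $d(p,\cdot)$. Hence
\begin{equation}\label{eq:slide}
\tau_p(q,r)=1\qquad\text{if }q,r\in\ell_p\text{ and }d(p,q)=d(p,r).
\end{equation}

\emph{Step 2: isosceles triples.} Let $(p,q,r)$ be small with $d(p,q)=d(p,r)$. Then $\tau(p,q,r)=1$. Indeed, this is known if $q=r$ or if $p$ lies on the line $\ell$ through $q$ and $r$, and otherwise it is \eqref{eq:slide}.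

\emph{Step 3: general triples.} Let $(p,q,r)$ be a small triple of distinct points not on a line. Permuting, assume that $c=d(q,r)$ is the largest of the three distances. Let $\ell$ be the line through $q$ and $r$. Then $p\notin\ell$ and (L3) applies. Put $\alpha=d(w,q)$ and $\beta=d(w,r)$; exchanging $q$ and $r$, assume $\alpha\ge\beta$. Put $a=d(p,q)\le c$. From $0<\cos a=k\cos\alpha$ and $k<1$ we get $\cos a<\cos\alpha$, so $\alpha<a$.

Let $\Gamma=Cr=\{s\in\ell:d(w,s)=\beta\}$, a connected set (Figure~\ref{fig:slide}). It contains the point $r_0$ at distance $\beta$ from $w$ on a minimal geodesic of the sphere $\ell$ from $w$ to $q$, and $d(q,r_0)=\alpha-\beta$. The continuous function $d(q,\cdot)$ on $\Gamma$ takes the values $\alpha-\beta$ and $c$, and $\alpha-\beta\le\alpha<a\le c$. So there is $r'\in\Gamma$ with $d(q,r')=a$. Since $C$ fixes $p$, we have $d(p,r')=d(p,r)<\pi/2$, so $(p,q,r')$ is small and $\tau_p(r,r')=1$ by \eqref{eq:slide}. Therefore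
\[
\tau(p,q,r)=\tau_p(q,r)=\tau_p(q,r)\,\tau_p(r,r')=\tau_p(q,r')=\tau(p,q,r')=\tau(q,r',p),
\]
and this is $1$ by Step 2, since $d(q,r')=a=d(q,p)$. Lemma~\ref{lem:T} with $\varepsilon=\pi/2$ gives the splitting.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw (0,0) circle (1.3);
\draw (0,0) -- (2,0);
\draw[dashed] (2,0) -- node[above right] {$a$} (0,1.3);
\draw[dashed] (2,0) -- node[below left] {$c$} (140:1.3);
\fill (0,0) circle (0.04) node[below left] {$w$};
\fill (2,0) circle (0.04) node[right] {$q$};
\fill (140:1.3) circle (0.04) node[above left] {$r$};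
\fill (0,1.3) circle (0.04) node[above] {$r'$};
\fill (1.3,0) circle (0.04) node[below right] {$r_0$};
\node at (235:1.5) {$\Gamma$};
\end{tikzpicture}
\caption{The line $\ell$ through $q$ and $r$, drawn schematically in the plane around the foot $w$ of the perpendicular from the third vertex $p\notin\ell$. All points of the circle $\Gamma$ about $w$ through $r$ are at the same distance from $p$. The distance to $q$ is less than $a=d(p,q)$ at $r_0$ and equals $c\ge a$ at $r$, so it equals $a$ at some $r'\in\Gamma$, and the triangle $p,q,r'$ is isosceles with apex $q$.}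
\label{fig:slide}
\end{figure}

By Lemma~\ref{lem:cp2} and Proposition~\ref{prop:holonomy}, the group $SU(3)$ has property (S). This is the input for (L0) in the case of $G_2$.

\subsection*{Octonions and $S^6$}
Let $\mathbb O$ be the algebra of octonions and $G=G_2=\operatorname{Aut}(\mathbb O)$. We recall the standard facts. The norm is multiplicative and preserved by $G$, and $p(px)=p^2x$. Orthonormal $p,q\in\operatorname{Im}\mathbb O$ generate a quaternion subalgebra with orthonormal basis $1,p,q,pq$. If $\mathbb H'\subset\mathbb O$ is a quaternion subalgebra and $\nu\perp\mathbb H'$ is a unit vector, then $\mathbb O=\mathbb H'\oplus\mathbb H'\nu$ is an orthogonal sum with the Cayley--Dickson multiplication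
\begin{equation}\label{eq:CD}
(x_1+y_1\nu)(x_2+y_2\nu)=(x_1x_2-\bar y_2y_1)+(y_2x_1+y_1\bar x_2)\nu .
\end{equation}
Call $(p,q,\nu)$ a \emph{basic triple} if $p,q\in\operatorname{Im}\mathbb O$ are orthonormal and $\nu$ is a unit vector orthogonal to $1,p,q,pq$. A basic triple generates $\mathbb O$, and by \eqref{eq:CD} the multiplication table in terms of it is always the same. So $G$ acts simply transitively on basic triples, and in particular transitively on orthonormal pairs in $\operatorname{Im}\mathbb O$ and on the unit sphere $S^6\subset\operatorname{Im}\mathbb O$.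

\begin{lemma}\label{lem:stab}
The stabilizer $H_p$ of $p\in S^6$ is isomorphic to $SU(3)$.
\end{lemma}

\begin{proof}
Left multiplication by $p$ is orthogonal, has square $-1$, and preserves the span of $1$ and $p$. So it is an orthogonal complex structure on $N_p=p^\perp\cap\operatorname{Im}\mathbb O$, which becomes a Hermitian space of complex dimension three. The group $H_p$ preserves the norm and commutes with left multiplication by $p$, so it acts unitarily on $N_p$, and faithfully since it fixes $1$ and $p$. The triple $(p,q,\nu)$ is basic exactly when $(q,\nu)$ is a unitary $2$-frame of $N_p$. Both $H_p$ and $SU(N_p)$ are compact and act simply transitively on these frames, so $H_p$ is homeomorphic to $SU(3)$, hence connected and simply connected. Then $\det:H_p\to U(1)$ lifts to a continuous homomorphism $H_p\to\mathbb R$, whose image is a compact subgroup and so is zero. Thus $H_p\subset SU(N_p)$, and equality holds because both act simply transitively on the same set.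
\end{proof}

\begin{lemma}\label{lem:s6}
Conditions \textup{(L0)--(L3)} hold for $G=G_2$ and $\mathcal X=S^6$ with the angular metric, where the lines are the unit spheres of the spaces $W=\operatorname{Im}\mathbb H'$, $\mathbb H'\subset\mathbb O$ a quaternion subalgebra, and $G_\ell$ is the setwise stabilizer of $W$.
\end{lemma}

\begin{proof}
(L0) The sphere $S^6$ is simply connected, and $H_o\cong SU(3)$ is connected and has property (S); use Lemma~\ref{lem:hat}(d).

(L1) Distinct points $p,q$ at distance less than $\pi/2$ are linearly independent. Let $p,q'$ be an orthonormal basis of their span. The span of $p,q',pq'$ is a space $W$ containing them. Any $W$ containing $p$ and $q$ contains $p,q',pq'$, so it is this one by dimension.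

For (L2) and (L3), transitivity on orthonormal pairs lets us take $\mathbb O=\mathbb H\oplus\mathbb H\nu$ and $W=\operatorname{Im}\mathbb H$. For unit quaternions $\lambda,\mu$ define
\[
\phi(\lambda,\mu):\ x+y\nu\mapsto\lambda x\lambda^{-1}+(\mu y\lambda^{-1})\nu .
\]
This is an automorphism of $\mathbb O$: by \eqref{eq:CD}, the product of the images of $x_1+y_1\nu$ and $x_2+y_2\nu$ has components
\begin{align*}
\lambda x_1x_2\lambda^{-1}-(\lambda\bar y_2\mu^{-1})(\mu y_1\lambda^{-1})&=\lambda(x_1x_2-\bar y_2y_1)\lambda^{-1},\\
(\mu y_2\lambda^{-1})(\lambda x_1\lambda^{-1})+(\mu y_1\lambda^{-1})(\lambda\bar x_2\lambda^{-1})&=\mu(y_2x_1+y_1\bar x_2)\lambda^{-1}.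
\end{align*}
So $\phi:S^3\times S^3\to G_\ell$ is a continuous homomorphism. It is onto. An element of $G_\ell$ restricts to an automorphism of $\mathbb H$, which is $x\mapsto\lambda x\lambda^{-1}$ for some $\lambda$; composing with $\phi(\lambda,1)^{-1}$ we may assume that it fixes $\mathbb H$ pointwise. It then preserves $\mathbb H^\perp=\mathbb H\nu$, so $\nu\mapsto\mu\nu$ with $|\mu|=1$, and $y\nu\mapsto y(\mu\nu)=(\mu y)\nu$ by \eqref{eq:CD}. Thus it is $\phi(1,\mu)$.

(L2) The group $S^3\times S^3$ acts on $W$ through $x\mapsto\lambda x\lambda^{-1}$, transitively on the unit sphere $\ell$. The stabilizer of $q\in\ell$ is $U(1)_q\times S^3$, where $U(1)_q=\{e^{\theta q}\}$ is the centralizer of $q$ in $S^3$; it is connected. The line $\ell$ is a great sphere, of radius $1$.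

(L3) Write $p=w_0+y\nu$ with $w_0\in W$ and $y\in\mathbb H$. Then $y\neq0$ since $p\notin\ell$, and $w_0\ne0$ since $\langle w_0,q_0\rangle=\langle p,q_0\rangle>0$. Put $k=|w_0|\in(0,1)$ and $w=w_0/k$. For $q\in\ell$ we have $\cos d(p,q)=\langle w_0,q\rangle=k\cos d(w,q)$. Let $C=\{\phi(\lambda,y\lambda y^{-1}):\lambda\in U(1)_w\}$. It fixes $p$, since $\lambda w_0\lambda^{-1}=w_0$ and $(y\lambda y^{-1})y\lambda^{-1}=y$. On $W$ the element with $\lambda=e^{\theta w}$ acts as the rotation about $w$ through the angle $2\theta$.
\end{proof}

Propositions~\ref{prop:spin5} and~\ref{prop:holonomy} with Lemmas~\ref{lem:cp2} and~\ref{lem:s6} give the rank two case.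

\begin{corollary}\label{cor:ranktwo}
The groups $SU(3)$, $\operatorname{Spin}(5)$ and $G_2$ have property \textup{(S)}.
\end{corollary}

\section{The spherical building and the proof of Theorem~\ref{thm:split}}\label{sec:building}

In a cell complex built from cosets, the topology comes with the combinatorics, so no transports are needed: replacing each stabilizer by its canonical lift produces a covering at once. What is needed is a simply connected complex whose stabilizers lift.

Let $K$ be compact, simply connected and simple of rank $r=|I|$, with $T,S_J,L_J,K_J$ as in Section~\ref{sec:levi}. Let $K_{\mathbb C}$ be its complexification, $B_{\mathbb C}$ the Borel subgroup containing $T$ given by the positive roots, and $P_J\supset B_{\mathbb C}$ the standard parabolic subgroup whose Lie algebra contains, in addition, the root spaces of the negative roots in the span of the $\alpha_j$, $j\in J$. One has $P_J\cap P_{J'}=P_{J\cap J'}$. The intersection of $P_J$ with the opposite parabolic $P_J^-$, defined in the same way with the signs of the roots reversed, is the centralizer of the complexified torus $(S_J)_{\mathbb C}$.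

The \emph{spherical building} $\Delta$ of $K_{\mathbb C}$ is the simplicial complex whose vertices are the cosets $gP_{I\setminus\{i\}}$, said to be of type $i$, and whose simplices are the sets of vertices with nonempty intersection. The vertices of a simplex have distinct types, and the simplex whose set of types is $I\setminus J$ is determined by the intersection of its vertices, a coset $gP_J$. So the simplices of dimension $r-1-|J|$ correspond to the cosets in $K_{\mathbb C}/P_J$, $J\subsetneq I$, and passing to a face is the projection $K_{\mathbb C}/P_J\to K_{\mathbb C}/P_{J'}$, $J\subset J'$. We give the realization $|\Delta|$ the CW topology. For $K=SU(m)$, the vertices are the proper nonzero subspaces of $\mathbb C^m$ and the simplices are the flags. By the Solomon--Tits theorem \cite[Theorem 4.73]{AB}, $|\Delta|$ is homotopy equivalent to a wedge of spheres of dimension $r-1$. So $|\Delta|$ is connected and simply connected for $r\ge3$. This fails in rank two: for $SU(3)$ the building is the incidence graph of points and lines of $\mathbb{CP}^2$, in which every triangle of $\mathbb{CP}^2$ is an embedded hexagon.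

\begin{lemma}\label{lem:compactcosets}
The group $K$ acts transitively on $K_{\mathbb C}/P_J$, and $K\cap P_J=L_J$.
\end{lemma}

\begin{proof}
Transitivity follows from the Iwasawa decomposition $K_{\mathbb C}=KB_{\mathbb C}$. The Cartan involution $\theta$ of $K_{\mathbb C}$, which is complex conjugation with respect to $K$, fixes $K$ pointwise and exchanges the root spaces of $\alpha$ and $-\alpha$, so $\theta P_J=P_J^-$. Hence $K\cap P_J=K\cap P_J\cap P_J^-$ is the centralizer of $(S_J)_{\mathbb C}$ in $K$. Since $S_J$ is Zariski dense in $(S_J)_{\mathbb C}$, this is the centralizer of $S_J$ in $K$, that is, $L_J$.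
\end{proof}

\begin{lemma}\label{lem:perfect}
A simply connected compact semisimple group $K$ is perfect as an abstract group.
\end{lemma}

\begin{proof}
The Lie algebra of $K$ is spanned by the images of $\mathfrak{su}(2)$ under the $d\phi_\alpha$, where $\alpha$ runs over the roots. For a basis $X_1,\dots,X_N$ taken from these images, $(t_l)\mapsto\prod_l\exp(t_lX_l)$ covers a neighborhood of the identity, so the groups $\phi_\alpha(SU(2))$ generate $K$. Their elements are commutators by Proposition~\ref{prop:su2}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:split}]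
We show that $K$ has property (S) by induction on the rank $r$. The group $K$ is a product of simply connected simple groups, so by Corollary~\ref{cor:product} we may assume that it is simple. For $r=1$, $K=SU(2)$ and we use Proposition~\ref{prop:su2}; for $r=2$ we use Corollary~\ref{cor:ranktwo}. Let $r\ge3$ and let $\pi:E\to K$ be an extension. For $J\subsetneq I$, the group $K_J$ is simply connected and semisimple of rank less than $r$ by Lemma~\ref{lem:levistructure}. By induction and Lemma~\ref{lem:levi}, $\widehat L_J\cap A=1$.

Let $\sigma=\{(x_i)_{i\in I}:x_i\ge0,\ \sum x_i=1\}$ be the standard simplex, and let $J(x)=\{i:x_i=0\}\subsetneq I$. A point of $|\Delta|$ is given by barycentric coordinates $x\in\sigma$ and the simplex of type set $I\setminus J(x)$ that contains it in its interior. By Lemma~\ref{lem:compactcosets}, and since every simplex is a face of one of top dimension, $|\Delta|$ is the quotient space of $K^\delta\times\sigma$ by the relation $(k,x)\sim(kl,x)$, $l\in L_{J(x)}$. Define $Z$ as the quotient space of $E\times\sigma$, with $E$ discrete, by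
\[
(e,x)\sim(eh,x),\qquad h\in\widehat L_{J(x)} .
\]
Since $\widehat L_J\subset\widehat L_{J'}$ for $J\subset J'$, the space $Z$ is a CW complex with one simplex for each coset in $E/\widehat L_J$, $J\subsetneq I$, glued along the projections $E/\widehat L_J\to E/\widehat L_{J'}$. In particular it is Hausdorff. The group $E$ acts on $Z$ by homeomorphisms through left multiplication. If $a\in A$ fixes the class of $(e,x)$, then $a=e^{-1}ae\in\widehat L_{J(x)}\cap A=1$. A free action of a finite group on a Hausdorff space is a covering action. The quotient $Z/A$ is obtained from $E\times\sigma$ by identifying $(e,x)$ with $(e',x)$ for $e'\in eA\widehat L_{J(x)}=e\,\pi^{-1}(L_{J(x)})$, so $Z/A=|\Delta|$. This CW complex is connected, locally path connected and simply connected, and Lemma~\ref{lem:S} splits $E$.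

For the homological statements, take $A=\mathbb Z/p$ with $p$ prime. Then $H^2(BK^\delta;\mathbb Z/p)=0$, and this group surjects onto $\operatorname{Hom}(H_2(BK^\delta;\mathbb Z),\mathbb Z/p)$ by universal coefficients. So $H_2(BK^\delta;\mathbb Z)=pH_2(BK^\delta;\mathbb Z)$ for all $p$, which means that the group is divisible. By Lemma~\ref{lem:perfect}, $H_1(BK^\delta;\mathbb Z)=0$. For finite $M$ it follows that $H_1(BK^\delta;M)=0$ and $H_2(BK^\delta;M)=H_2(BK^\delta;\mathbb Z)\otimes M=0$.
\end{proof}

\section{The homotopy fiber of $BG^\delta\to BG$}\label{sec:fiber}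

To compare $BG^\delta$ with $BG$ we study the fiber of the map between them. In low degrees it depends only on the universal cover of the identity component, made discrete.

\begin{proposition}\label{prop:fiber}
Let $G$ be a Lie group, $G_0$ its identity component and $\tilde G$ the universal cover of $G_0$. There is a fiber bundle $Y\to BG$ with path connected fiber $F$, and a weak equivalence $Y\to BG^\delta$ under which $Y\to BG$ corresponds to the natural map, such that
\[
H_i(F;N)\cong H_i(B\tilde G^\delta;N)\qquad(i\le2)
\]
for every abelian group $N$.
\end{proposition}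

\begin{proof}
Let $EG^\delta\to BG^\delta$ be the universal covering, and let $F$ be the quotient of $G\times EG^\delta$ by the action $\gamma(g,x)=(g\gamma^{-1},\gamma x)$ of $G^\delta$; the factor $G$ has its Lie group topology. Left multiplication makes $F\to BG^\delta$ a principal $G$-bundle. It is the extension of structure group of the universal $G^\delta$-bundle, so its classifying map is the natural map $BG^\delta\to BG$. Put $Y=(EG\times F)/G$. The projection $Y\to BG$ is a bundle with fiber $F$, and the projection $Y\to BG^\delta$ is a bundle with contractible fiber $EG$, hence a weak equivalence. The principal $G$-bundle $EG\times F\to Y$ is the pullback of $EG$ along the first projection and of $F$ along the second. So the maps $Y\to BG$ and $Y\to BG^\delta\to BG$ classify the same bundle, and they are homotopic on a CW approximation of $Y$.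

Every $G^\delta$-orbit meets the open set $G_0\times EG^\delta$, in one orbit of $G_0^\delta$. So $F=(G_0\times EG^\delta)/G_0^\delta$. Let $Z_0$ be the kernel of $\tilde G\to G_0$, $\gamma\mapsto\bar\gamma$, and let $\tilde G^\delta$ act on $\tilde G\times EG^\delta$ by $\gamma(\tilde g,x)=(\tilde g\gamma^{-1},\bar\gamma x)$. Dividing first by $Z_0$ and then by $G_0^\delta$ shows that the quotient is $F$. This is a covering action. Given $(\tilde g,x)$, choose an open $U_1\ni\tilde g$ disjoint from $U_1z$ for $1\neq z\in Z_0$, and an open $U_2\ni x$ disjoint from its translates by nontrivial elements of $G^\delta$. An element $\gamma\ne1$ moves $U_1\times U_2$ off itself in the second factor if $\bar\gamma\neq1$, and in the first factor if $\gamma\in Z_0$.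

The space $\tilde G\times EG^\delta$ is homotopy equivalent to $\tilde G$, which is connected and simply connected and has $\pi_2=0$, as every Lie group does. Hence $F$ is path connected, $\pi_1(F)=\tilde G^\delta$ and $\pi_2(F)=0$. Attaching cells of dimension at least four to kill $\pi_3,\pi_4,\dots$ turns $F$ into a model of $B\tilde G^\delta$ and does not change $H_i$ for $i\le2$.
\end{proof}

\begin{corollary}\label{cor:edge}
Let $M$ be a $\pi_0(G)$-module, and suppose that $H_i(B\tilde G^\delta;M)=0$ for $i=1,2$, with trivial action. Then $H_i(BG^\delta;M)\to H_i(BG;M)$ is an isomorphism for $i\le2$ and surjective for $i=3$.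
\end{corollary}

\begin{proof}
The local system $M$ on $Y$ is pulled back from $BG$, so it is constant on $F$. Consider the Serre spectral sequence $E^2_{s,t}=H_s(BG;H_t(F;M))\Rightarrow H_{s+t}(BG^\delta;M)$, with local coefficients. The row $t=0$ is $H_s(BG;M)$ since $F$ is connected, and the rows $t=1,2$ vanish by Proposition~\ref{prop:fiber}. The differential $d^m:E^m_{s,0}\to E^m_{s-m,m-1}$ can be nonzero only if $m-1\ge3$ and $s\ge m$, so only for $s\ge4$. Thus $E^\infty_{i,0}=H_i(BG;M)$ for $i\le3$, and the edge map, which is the natural map, is onto in these degrees. For $i\le2$ its kernel is built from the groups $E^\infty_{i-t,t}$ with $1\le t\le i$, which vanish.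
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The universal cover $\tilde G$ is compact by Weyl's theorem, so Theorem~\ref{thm:split} gives the hypothesis of Corollary~\ref{cor:edge}. Since $BG$ is simply connected, the Hurewicz theorem gives $H_2(BG;\mathbb Z)=\pi_2(BG)=\pi_1(G)$, and $H_1(BG;\mathbb Z)=0$. Hence $H_2(BG;M)=\pi_1(G)\otimes M$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
By Corollary~\ref{cor:edge} it suffices to show $H_i(B\tilde G^\delta;M)=0$ for $i=1,2$ and $M$ a torsion group with trivial action. Group homology commutes with direct limits of coefficients, and $M$ is the direct limit of its finite subgroups, so let $M$ be finite. By the Levi--Malcev theorem, $\tilde G=R\rtimes K$ with $R$ simply connected and solvable and $K$ simply connected with Lie algebra $\mathfrak g/\operatorname{rad}\mathfrak g$. By hypothesis and Weyl's theorem, $K$ is trivial or compact semisimple.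

We claim that $H_i(BR^\delta;M)=0$ for $i\ge1$, and use induction on $\dim R$. If $R\ne1$, its Lie algebra is not perfect, so it has a nonzero homomorphism to $\mathbb R$, which integrates to a surjection $R\to\mathbb R$ with closed kernel $R'$. A one-parameter subgroup splits this surjection, so $R$ is homeomorphic to $R'\times\mathbb R$, and $R'$ is connected and simply connected. In the Hochschild--Serre spectral sequence $H_s(B\mathbb R^\delta;H_t(BR'^\delta;M))\Rightarrow H_{s+t}(BR^\delta;M)$ the rows $t\ge1$ vanish by induction, and the row $t=0$ vanishes for $s\geq1$ by Example~\ref{ex:line}. This proves the claim. The Hochschild--Serre spectral sequence of $R\to\tilde G\to K$ now gives $H_i(B\tilde G^\delta;M)\cong H_i(BK^\delta;M)$, which is zero for $i=1,2$ by Theorem~\ref{thm:split}.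
\end{proof}

\section{Coefficients that are not torsion}\label{sec:infinite}

By Example~\ref{ex:circle}, $H_2(BS^\delta;\mathbb Z)=\Lambda^2_{\mathbb Z}S$ maps to zero in $H_2(BS;\mathbb Z)$ for a circle $S$. To show that injectivity fails for $G\supset S$, we need a class from $S$ that survives in $H_2(BG^\delta;M)$, and so a cocycle on $G$ that detects it. On $S$ the alternating biadditive map $(u,v)\mapsto\frac{du}u\wedge\frac{dv}v$ into K\"ahler differentials does this, and it extends to matrix groups.

Recall that $\Omega^1=\Omega^1_{\mathbb C/\mathbb Q}$ is the complex vector space generated by symbols $dx$, $x\in\mathbb C$, subject to $d(x+y)=dx+dy$ and $d(xy)=x\,dy+y\,dx$. The differentials of a transcendence basis of $\mathbb C$ over $\mathbb Q$ form a basis of it. Put $V=\Lambda^2_{\mathbb C}\Omega^1$. For $g\in GL_m(\mathbb C)$ let $dg$ be the matrix of differentials of the entries.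

\begin{lemma}\label{lem:cocycle}
The function $f(g,h)=\operatorname{tr}(g^{-1}dg\wedge dh\,h^{-1})\in V$ is a $2$-cocycle on $GL_m(\mathbb C)^\delta$: $f(h,k)-f(gh,k)+f(g,hk)-f(g,h)=0$.
\end{lemma}

\begin{proof}
The Leibniz rule gives $(gh)^{-1}d(gh)=h^{-1}(g^{-1}dg)h+h^{-1}dh$ and $d(hk)(hk)^{-1}=dh\,h^{-1}+h(dk\,k^{-1})h^{-1}$. With $\omega=g^{-1}dg$ and $\eta=dk\,k^{-1}$,
\[
f(gh,k)-f(h,k)=\operatorname{tr}(h^{-1}\omega h\wedge\eta)=\operatorname{tr}(\omega\wedge h\eta h^{-1})=f(g,hk)-f(g,h),
\]
since the complex matrix $h^{-1}$ can be moved cyclically under the trace.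
\end{proof}

\begin{lemma}\label{lem:zeta}
Let $G$ be a compact Lie group of positive dimension, $M$ a trivial module, and $\mu\in M$ an element of infinite order. There are a homomorphism $\Phi:H_2(BG^\delta;M)\to V\otimes_{\mathbb Z}M$ and a class $\zeta_\mu\in H_2(BG^\delta;M)$ such that $\Phi(\zeta_\mu)\ne0$ and $\zeta_\mu$ maps to zero in $H_2(BG;M)$.
\end{lemma}

\begin{proof}
Choose a circle subgroup $S\cong U(1)$ of $G$ and a faithful representation $\rho:G\to GL_m(\mathbb C)$, in a basis such that $\rho(z)=\operatorname{diag}(z^{n_1},\dots,z^{n_m})$ for $z\in S$; not all $n_l$ are zero. In the bar complex, with $\partial[g|h]=[h]-[gh]+[g]$, the map $[g|h]\otimes x\mapsto f(\rho g,\rho h)\otimes x$ vanishes on boundaries by Lemma~\ref{lem:cocycle} and defines $\Phi$. Since $U(1)$ is uncountable, it contains elements $u,v$ that are algebraically independent over $\mathbb Q$. The chain $[u|v]-[v|u]$ is a cycle since $uv=vu$. Let $\zeta\in H_2(BS^\delta;\mathbb Z)$ be its class, and $\zeta_\mu$ the image of $\zeta$ under $S\subset G$ and $\mathbb Z\to M$, $1\mapsto\mu$. Since $f(\rho u,\rho v)=\sum_ln_l^2\,\frac{du}u\wedge\frac{dv}v=-f(\rho v,\rho u)$,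
\[
\Phi(\zeta_\mu)=2\Bigl(\sum_ln_l^2\Bigr)\frac{du}u\wedge\frac{dv}v\otimes\mu .
\]
Here $du\wedge dv\ne0$ because $u,v$ are part of a transcendence basis, and $1\otimes\mu\ne0$ in $\mathbb Q\otimes M$ because $\mu$ has infinite order. As $V\otimes_{\mathbb Z}M=V\otimes_{\mathbb Q}(\mathbb Q\otimes M)$, we get $\Phi(\zeta_\mu)\neq0$. By Example~\ref{ex:circle}, $\zeta$ maps to zero in $H_2(BS;\mathbb Z)$, so by naturality $\zeta_\mu$ maps to zero in $H_2(BG;M)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:torsion}]
The Lie algebra of a compact group is the direct sum of its center and a semisimple ideal that is zero or of compact type. So Theorem~\ref{thm:general} applies when $M$ is torsion. If $M$ is not torsion, Lemma~\ref{lem:zeta} gives a nonzero element of the kernel.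
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:integral}]
The universal cover $\tilde G$ is compact. By Proposition~\ref{prop:fiber}, Lemma~\ref{lem:perfect} and Theorem~\ref{thm:split}, $H_1(F;\mathbb Z)=0$ and $H_2(F;\mathbb Z)$ is divisible. In the integral Serre spectral sequence of $F\to Y\to BG$, with $BG$ simply connected, the row $t=1$ vanishes. So $E^\infty_{2,0}=H_2(BG;\mathbb Z)=\pi_1(G)$, $E^\infty_{1,1}=0$, and $E^\infty_{0,2}$ is a quotient of $H_2(F;\mathbb Z)$. This gives an exact sequence
\[
0\to D\to H_2(BG^\delta;\mathbb Z)\to\pi_1(G)\to0
\]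
with $D$ divisible, and it splits because divisible groups are injective $\mathbb Z$-modules. Apply Lemma~\ref{lem:zeta} with $M=\mathbb Z$ and $\mu=1$: the class $\zeta_1$ lies in $D$ and $\Phi(\zeta_1)\neq0$. So $\Phi(D)$ is a nonzero divisible subgroup of the $\mathbb Q$-vector space $V$, that is, a nonzero $\mathbb Q$-subspace, and it has $\mathbb Q$ as a quotient.

The group $G^\delta$ is a quotient of $\tilde G^\delta$, hence perfect, and $H_1(BG;\mathbb Z)=0$. Universal coefficients identify $H^2(BG;N)\to H^2(BG^\delta;N)$ with the inclusion
\[
\operatorname{Hom}(\pi_1(G),N)\to\operatorname{Hom}(D,N)\oplus\operatorname{Hom}(\pi_1(G),N).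
\]
It is injective, and bijective exactly when $\operatorname{Hom}(D,N)=0$. The image of a homomorphism $D\to N$ is divisible, so $\operatorname{Hom}(D,N)=0$ if $N$ has no nonzero divisible subgroup. Otherwise $N$ contains a copy of $\mathbb Q$ or of some $\mathbb Z(p^\infty)$, since every divisible group is a direct sum of these. Both are nonzero quotients of $\mathbb Q$, hence of $D$, so $\operatorname{Hom}(D,N)\ne0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AB}
Abramenko and Brown, \emph{Buildings}.

\bibitem{SC}
\emph{Scissors congruences, II}, \texttt{https://core.ac.uk/download/pdf/81210676.pdf}.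

\end{thebibliography}
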